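# Einstein–Finsler metrics whose Ricci function is not constant

## 1. A Ricci scalar that depends on the point but not on the direction

Let $\mathcal K$ be the real Banach algebra of bounded holomorphic functions on the disc $\{t\in\mathbb C:|t|<2\}$ that are real for real $t$, with the sup norm. Throughout, $|\cdot|$ and $x\cdot y$ are Euclidean on $\mathbb R^n$.

**Theorem 1.** Let $n\ge 3$. There is $\varepsilon_0>0$ such that for every $K\in\mathcal K$ with $\|K\|<\varepsilon_0$ there is a smooth strongly convex Finsler metric $F$ on $B=\{|x|<1/2\}\subset\mathbb R^n$ with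
$$\mathrm{Ric}(x,y)=(n-1)K(|x|^2)\qquad\text{for all }x\in B,\ y\ne 0 .$$
Taking $K(t)=\varepsilon t$ with $0<\varepsilon<\varepsilon_0/2$ gives a connected Einstein–Finsler space that is not Ricci-constant.

Here is what the words mean. A Finsler metric on $M$ is a function $F$ on $TM$, smooth off the zero section, positive there, positively homogeneous of degree $1$ in $y$, such that the Hessian $g_y$ of $\frac12F^2(x,\cdot)$ at every $y\neq0$ is positive definite (strong convexity). Riemannian norms are examples. So are Randers metrics $F=\alpha+\beta$, where $\alpha$ is Riemannian and $\beta$ is a $1$-form with $\|\beta\|_\alpha<1$, and norms on $\mathbb R^n$ with positive definite $g_y$ that do not depend on $x$.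

Geodesics solve a second order equation, and the linearized equation along a geodesic contains a curvature endomorphism $R_y$ of $T_xM$. It is $g_y$-self-adjoint and $R_yy=0$. The flag curvature with flagpole $y$ in a direction $e$ that is $g_y$-unit and $g_y$-orthogonal to $y$ is $K(x,y,e)=g_y(R_ye,e)/F(x,y)^2$; for Riemannian metrics it is the sectional curvature of $\mathrm{span}(y,e)$. The Ricci scalar is
$$\mathrm{Ric}(x,y)=\sum_{i=1}^{n-1}K(x,y,e_i)=\frac{\operatorname{tr}R_y}{F(x,y)^2},$$
where $y/F(x,y),e_1,\dots,e_{n-1}$ is a $g_y$-orthonormal basis. It is homogeneous of degree $0$ in $y$. In the Riemannian case it is the Ricci tensor on the unit vector $y/|y|$.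

**Definition.** $(M,F)$ is *Einstein–Finsler* if $\mathrm{Ric}(x,y)=(n-1)K(x)$ for some smooth function $K$ on $M$. It is *Ricci-constant* if moreover $K$ is constant.

A round sphere of radius $1$ has $K=1$. A norm on $\mathbb R^n$ that does not depend on $x$ has $R_y=0$, hence $K=0$.

Schur's lemma says that a connected Einstein Riemannian space of dimension at least $3$ is Ricci-constant. Robles proved the same for Einstein–Randers spaces. The question is whether this holds for every connected Einstein–Finsler space of dimension $n\ge3$. Theorem 1 says no, in every dimension $n\ge3$, for instance with $K(x)=\varepsilon|x|^2$. The metrics we build are also reversible ($F(x,-y)=F(x,y)$), $O(n)$-invariant and real-analytic.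

## 2. Rotationally symmetric Riemannian metrics

The simplest place to look for a counterexample is among metrics with full rotational symmetry. Let us see by hand that Riemannian ones cannot work. For $dr^2+s(r)^2d\Omega^2$, with $d\Omega^2$ the round metric on $S^{n-1}$, planes containing $\partial_r$ have sectional curvature $K_1=-s''/s$, and planes tangent to the spheres have $K_2=(1-s'^2)/s^2$. A unit vector at angle $\theta$ to $\partial_r$ has
$$\mathrm{Ric}=(n-1)K_1\cos^2\theta+\bigl(K_1+(n-2)K_2\bigr)\sin^2\theta .$$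
For $n\ge3$ this is independent of $\theta$ exactly when $K_1=K_2$, and then the Ricci function is $K=K_2$. But
$$K_2'=\frac{-2s's''}{s^2}-\frac{2s'(1-s'^2)}{s^3}=\frac{2s'}{s}(K_1-K_2)=0 ,$$
so $K$ is constant.

Count unknowns. At each radius the Riemannian Einstein condition is two conditions, and the only unknown is the one-variable function $s$, so $K$ is not free. For an $O(n)$-invariant Finsler metric, the unit covectors are described by a function of *two* variables (the radius and an angular-momentum variable), and so is the condition $\mathrm{Ric}=(n-1)K$. That is one equation for one unknown function of two variables, so there is hope of prescribing $K$. The plan is to write this equation explicitly, linearize it at the flat metric, invert the linearization between suitable Banach spaces of holomorphic functions, and apply the implicit function theorem.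

## 3. Jacobi fields and the Schwarzian derivative

We use the following standard facts (for example Bao–Chern–Shen, *An Introduction to Riemann–Finsler Geometry*; Z. Shen, *Lectures on Finsler Geometry*). Along a unit speed geodesic $\gamma(\tau)$ put $D_\tau J=(\dot J^i+\mathcal N^i_j(\gamma,\dot\gamma)J^j)\partial_i$, where $\mathcal N^i_j$ is the canonical nonlinear connection. Then

- $D_\tau\dot\gamma=0$, and $D_\tau$ is compatible with $g_{\dot\gamma}$;
- variation fields of families of geodesics (Jacobi fields) satisfy $D_\tau^2J+R_{\dot\gamma}J=0$;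
- $R_y$ is $g_y$-self-adjoint, $R_yy=0$, and $\mathrm{Ric}=\operatorname{tr}R_y$ if $F(y)=1$.

For a function $g$ of one variable with $g'\ne0$, the Schwarzian is
$$\{g;\tau\}=\ell''-\tfrac12\ell'^2,\qquad \ell=\log|g'| .$$

**Chain rule.** $\{g;t\}=\{g;\tau\}\tau_t^2+\{\tau;t\}$. Indeed $\log|g_t|=\log|g_\tau|+\log|\tau_t|$. With $m=\log|g_\tau|$ and $s=\log|\tau_t|$, the first derivative is $m_\tau\tau_t+s'$ and the second is $m_{\tau\tau}\tau_t^2+m_\tau\tau_{tt}+s''$. Since $\tau_{tt}=\tau_ts'$, the cross terms in $\ell''-\frac12\ell'^2$ cancel.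

**Möbius invariance.** If $M(g)=(a_1g+a_2)/(a_3g+a_4)$, then $\log|M'|=-2\log|a_3g+a_4|+\text{const}$, so $\{M;g\}=\frac{2a_3^2}{(a_3g+a_4)^2}-\frac12\frac{4a_3^2}{(a_3g+a_4)^2}=0$. By the chain rule $\{M\circ g;\tau\}=\{g;\tau\}$.

**Tangent.** $\log|\tan'|=-2\log|\cos|$ gives $\{\tan u;u\}=2\sec^2u-2\tan^2u=2$. Hence
$$\{\tan f;t\}=\{f;t\}+2f_t^2. \tag{1}$$

**Ratios of solutions.** Let $f_1,f_2$ be independent solutions of $f''+kf=0$ with $f_1\ne0$. Then $(f_2/f_1)'$ is a nonzero constant times $f_1^{-2}$, so $\ell'=-2f_1'/f_1$ and $\ell''-\frac12\ell'^2=-2f_1''/f_1$. Thus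
$$\{f_2/f_1;\tau\}=2k. \tag{2}$$
For example $k=1$, $f_1=\cos\tau$, $f_2=\sin\tau$ gives $\{\tan\tau;\tau\}=2$.

Fact (2) reads curvature off two Jacobi fields without any connection coefficients. We shall get the Jacobi fields from symmetry and from a generating function.

## 4. Metrics prescribed by their unit covectors

For a covector $\xi$ at $x$ put
$$t=|x|^2,\qquad \eta=|x|^2|\xi|^2-(x\cdot\xi)^2 .$$
Let $U=\{(t,\eta)\in\mathbb C^2:|t|<2,\ |\eta|<1\}$. Let $Y$ be the real Banach algebra of bounded holomorphic functions on $U$ that are real for real arguments, with the sup norm. Elements of $\mathcal K$, as functions of $t$ alone, lie in $Y$. Let $X$ be the Banach space of holomorphic $\vartheta$ on $U$ with $\partial_t^i\partial_\eta^j\vartheta\in Y$ for $0\le i,j\le2$, where $\|\vartheta\|_X$ is the sum of the norms of these derivatives. Let $X_0=\{\vartheta\in X:\vartheta(t,0)=0\}$, a closed subspace.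

For small $\vartheta\in X$ we want the unit covectors to be given by $|\xi|^2=1+\vartheta(t,\eta)$. Homogeneity dictates the definition of $N=(F^*)^2$: for $|x|<\frac12$, $\xi\neq0$,
$$|\xi|^2=N\bigl(1+\vartheta(|x|^2,\eta/N)\bigr). \tag{3}$$

**Example.** If $\vartheta=f(t)\eta$, then (3) reads $N=|\xi|^2-f(t)\eta$, which is quadratic in $\xi$, so the metric is Riemannian. Terms of higher order in $\eta$ leave the quadratic world.

**Step 1 (solve (3)).** Take first $\frac9{10}<|\xi|<\frac{11}{10}$ and $\frac12<N<2$. Then $\eta\le t|\xi|^2\le\frac14\cdot1.21=0.3025$, so $\eta/N\le0.605<1$ and (3) makes sense. The $N$-derivative of its right side is $1+\vartheta-\frac\eta N\vartheta_\eta>\frac12$ for small $\vartheta$. The right side is $<0.81$ near $N=\frac12$ and $>1.21$ near $N=2$. So there is a unique root in $(\frac12,2)$, analytic in $(x,\xi)$ by the implicit function theorem. Equation (3) is invariant under $(\xi,N)\mapsto(c\xi,c^2N)$, so extending the root from $|\xi|=1$ with homogeneity $2$ gives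 an analytic solution for all $\xi\ne0$. On the annulus this extension equals $|\xi|^2/(1+\vartheta)\in(\frac12,2)$ for small $\vartheta$, so by uniqueness it agrees there with the root just found.

**Step 2 (convexity).** Put $\mathcal E(x,\xi,N)=N\vartheta(t,\eta/N)$, so $N+\mathcal E=|\xi|^2$. With subscripts $i,j$ for derivatives in $\xi$,
$$\mathcal E_i=\vartheta_\eta\eta_i,\quad \mathcal E_N=\vartheta-\tfrac\eta N\vartheta_\eta,\quad \mathcal E_{ij}=\tfrac1N\vartheta_{\eta\eta}\eta_i\eta_j+\vartheta_\eta\eta_{ij},\quad \mathcal E_{iN}=-\tfrac{\eta}{N^2}\vartheta_{\eta\eta}\eta_i,\quad \mathcal E_{NN}=\tfrac{\eta^2}{N^3}\vartheta_{\eta\eta},$$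
all $O(\|\vartheta\|_X)$ on the annulus with $\frac12<N<2$. Differentiating $N+\mathcal E=|\xi|^2$ twice,
$$N_i(1+\mathcal E_N)=2\xi_i-\mathcal E_i,\qquad N_{ij}(1+\mathcal E_N)=2\delta_{ij}-\mathcal E_{ij}-\mathcal E_{iN}N_j-\mathcal E_{jN}N_i-\mathcal E_{NN}N_iN_j .$$
So $N_{ij}=2\delta_{ij}+O(\|\vartheta\|_X)$ uniformly on the annulus, and on all $\xi\ne0$ because $N_{ij}$ is homogeneous of degree $0$. For small $\vartheta$ the Hessian is positive definite. Hence $F^*=\sqrt N$ is a strongly convex co-norm, and its dual $F=F_\vartheta$ (through the Legendre map of $\frac12F^{*2}$) is a smooth, indeed real-analytic off the zero section, strongly convex Finsler metric on $B$. Since $t$ and $\eta$ are invariant under $O(n)$ and under $\xi\mapsto-\xi$, $F$ is $O(n)$-invariant and reversible.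

**Step 3 (unit covectors).** We claim that $F^*(x,\xi)=1$ if and only if $|\xi|$ lies in the annulus and $|\xi|^2=1+\vartheta(t,\eta)$. If $N=1$, then (3) gives $|\xi|^2=1+\vartheta(t,\eta)$, which lies in $(0.81,1.21)$. Conversely, for $\xi$ in the annulus with $|\xi|^2=1+\vartheta(t,\eta)$, the number $1$ is a root of (3) in $(\frac12,2)$, hence the root. In particular only points with $0\le\eta\le0.3025$ matter for the geometry.

From now on "$\vartheta$ small" includes all these requirements.

## 5. The Ricci scalar from one generating function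

**Step 1 (reduction to a plane).** Call $(x,\xi)$ generic if $x\cdot\xi\neq0$ and $x,\xi$ are independent. Generic points are open and dense in $T^*B\setminus0$, and via the Legendre map in $TB\setminus0$. Fix a generic unit covector and let $\Pi=\mathrm{span}(x,\xi)$. Write $x=(x_\Pi,x_\perp)$, $\xi=(\xi_\Pi,\xi_\perp)$. The isometry that is $\mathrm{id}$ on $\Pi$ and $-\mathrm{id}$ on $\Pi^\perp$ makes $F^*$ even in $(x_\perp,\xi_\perp)$. So $\partial F^*/\partial x_\perp=\partial F^*/\partial\xi_\perp=0$ where $x_\perp=\xi_\perp=0$, and Hamilton's equations for $F^*$ preserve $\{x,\xi\in\Pi\}$ and restrict there to the Hamiltonian flow of the restricted $F^*$. Trajectories of the Hamiltonian $F^*$ on $F^*=1$ project to unit speed geodesics.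

Use polar coordinates $(r,\varphi)$ of $\Pi$ with $\varphi=0$ at the given point, put $t=r^2$ and write $\xi=q\,dt+p\,d\varphi$. Evaluating $\xi$ on the radial vector $x$ gives $q=x\cdot\xi/(2t)$, and
$$|\xi|^2=4tq^2+\frac{p^2}t,\qquad \eta=t|\xi|^2-4t^2q^2=p^2 .$$
Orient so that $p>0$. By reversibility $\mathrm{Ric}(x,-y)=\mathrm{Ric}(x,y)$, so we may assume $q>0$. The unit condition $t|\xi|^2=t(1+\vartheta)$ becomes $4t^2q^2=\Theta(t,p^2)$ with
$$\Theta(t,\eta)=t-\eta+t\vartheta(t,\eta),\qquad\text{so}\qquad q=q(t,p)=\frac{\Theta^{1/2}}{2t} \tag{4}$$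
describes the unit covectors near the given one.

**Step 2 (derivatives of $q$).** Let
$$\mathcal B=-\Theta_\eta=1-t\vartheta_\eta,\qquad \mathcal A=1+\vartheta-\eta\vartheta_\eta,\qquad \mathcal C=\mathcal A\mathcal B-2\eta\Theta\vartheta_{\eta\eta},$$
all close to $1$. Note $\Theta+\eta\mathcal B=t\mathcal A$. Since $\partial_p=2p\,\partial_\eta$,
$$q_p=-\frac{p\,\mathcal B\,\Theta^{-1/2}}{2t},\qquad q-pq_p=\frac{\Theta+\eta\mathcal B}{2t\,\Theta^{1/2}}=\tfrac12\mathcal A\,\Theta^{-1/2}, \tag{5}$$
$$q_{pp}=-\frac{\mathcal B\Theta+2\eta\mathcal B_\eta\Theta+\eta\mathcal B^2}{2t\,\Theta^{3/2}}=-\tfrac12\,\mathcal C\,\Theta^{-3/2}. \tag{6}$$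
In (6) we used $\mathcal B_\eta=-t\vartheta_{\eta\eta}$ and $\mathcal B(\Theta+\eta\mathcal B)=t\mathcal A\mathcal B$, so the numerator is $t\mathcal C$.

**Step 3 (geodesics from a generating function).** Let $t_0$ be the value of $t$ at the given point and $S(t,p)=\int_{t_0}^tq\,ds$. In our coordinates $F^*=F^*(t,q,p)$. Differentiating $F^*(t,q(t,p),p)=1$ gives $F^*_p=-q_pF^*_q$ and $F^*_t=-q_tF^*_q$, and Euler's relation $qF^*_q+pF^*_p=1$ then gives $F^*_q=1/(q-pq_p)$. For each $p$ near the given value consider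
$$\varphi=-S_p(t,p),\qquad \tau=S-pS_p . \tag{7}$$
Along it $\frac{d\tau}{dt}=q-pq_p$, so $\frac{dt}{d\tau}=F^*_q$. Further $\frac{d\varphi}{d\tau}=-q_pF^*_q=F^*_p$ and $\frac{dq}{d\tau}=q_tF^*_q=-F^*_t$, with $p$ constant. So (7) is a trajectory on $F^*=1$, that is, a unit speed geodesic $\gamma_p$ with arclength $\tau$. At $t=t_0$ it passes through $\varphi=0$, so the given point is covered.

**Lemma 1.** At generic points, with $F=1$,
$$\mathrm{Ric}=\tfrac12\{S_{pp};\tau\}+\tfrac{n-2}2\{\tan S_p;\tau\},$$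
derivatives being taken along the geodesic, that is, at fixed $p$.

*Proof.* Write $\gamma=\gamma_p$. The isometries $\iota\in O(n)$ with $\iota|_\Pi=\mathrm{id}$ fix $\gamma$ pointwise, so they commute with $D_\tau$ and $R_{\dot\gamma}$ and preserve $g_{\dot\gamma}$. Using the one equal to $-\mathrm{id}$ on $\Pi^\perp$, we see that $\Pi$ and $\Pi^\perp$ are $g_{\dot\gamma}$-orthogonal and invariant under $D_\tau$ and $R_{\dot\gamma}$. These isometries act on $\Pi^\perp$ as $O(n-2)$. An endomorphism commuting with all reflections has every vector as an eigenvector, so it is scalar; likewise invariant quadratic forms are scalar.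

*Directions normal to $\Pi$.* So on $\Pi^\perp$ we have $g_{\dot\gamma}=c(\tau)\langle\,,\rangle$ and $R_{\dot\gamma}=K_\perp\mathrm{id}$, and $D_\tau e=b(\tau)e$ for constant $e\in\Pi^\perp$ (here $\dot e=0$, so $e\mapsto D_\tau e$ is linear and commutes with the group). Compatibility gives $c'=2bc$, hence $\hat e=c^{-1/2}e$ is parallel. For constant $v\in\Pi$, the rotation field $\langle x,v\rangle e-\langle x,e\rangle v$ generates isometries, which carry geodesics to geodesics, so its restriction $\langle\gamma,v\rangle e=\sqrt c\,\langle\gamma,v\rangle\hat e$ to $\gamma$ is a Jacobi field. Taking $v$ along the two axes, $\sqrt c\,r\cos\varphi$ and $\sqrt c\,r\sin\varphi$ solve $f''+K_\perp f=0$. Their ratio is $\tan\varphi$. They are independent since $\varphi_t=-q_p>0$, and $\cos\varphi\ne0$ near $t_0$. By (2) and $\varphi=-S_p$, $K_\perp=\frac12\{\tan\varphi;\tau\}=\frac12\{\tan S_p;\tau\}$.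

*The plane $\Pi$.* Let $E\in\Pi$ be a continuous $g_{\dot\gamma}$-unit normal to $\dot\gamma$. Then $D_\tau E\in\Pi$ is orthogonal to $E$, and to $\dot\gamma$ because $D_\tau\dot\gamma=0$; so $E$ is parallel. Self-adjointness and $R_{\dot\gamma}\dot\gamma=0$ give $R_{\dot\gamma}E=K_2E$. Hence the $E$-component $f$ of a Jacobi field in $\Pi$ satisfies $f''+K_2f=0$. One such field is the Killing field $\partial_\varphi$, with component $f_1\ne0$ because $dt/d\tau\ne0$. Another is the variation field of the family $\gamma_p$ at fixed $\tau$: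
$$\partial_p\gamma_p\big|_\tau=-S_{pp}\,\partial_\varphi+t_p|_\tau\,(\partial_t-S_{pt}\,\partial_\varphi).$$
The last term is tangent to $\gamma$, so the component is $-S_{pp}f_1$. Since $S_{ppt}=q_{pp}\ne0$, the two components are independent, and (2) gives $K_2=\frac12\{S_{pp};\tau\}$.

Finally $\mathrm{Ric}=\operatorname{tr}R_{\dot\gamma}=K_2+(n-2)K_\perp$. $\square$

**Step 4 (everything in terms of $t$).** Apply the chain rule with $\tau_t=q-pq_p$. The weights satisfy $1+(n-2)=n-1$, so at generic points $\mathrm{Ric}=(n-1)K(t)$ is equivalent to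
$$\Lambda:=\{S_{pp};t\}+(n-2)\{\tan S_p;t\}-(n-1)\{S-pS_p;t\}=2(n-1)K\,(q-pq_p)^2. \tag{8}$$
By (1), $\Lambda$ involves only the $t$-derivatives of $S_{pp}$, $S_p$, $S-pS_p$. So adding a function of $p$ to $S$ does not change $\Lambda$, and any local primitive of $q$ may be used.

**Test case.** For $\vartheta=0$ let $z=\sqrt{t-\eta}$ and $S_0=z-p\arctan(z/p)$. With $z_t=\frac1{2z}$, $z_p=-\frac pz$ (at fixed $t$) and $p^2+z^2=t$,
$$S_{0,t}=\frac1{2z}\Bigl(1-\frac{p^2}t\Bigr)=\frac z{2t}=q_0,\qquad S_{0,p}=-\frac pz-\arctan\frac zp+\frac pt\cdot\frac{p^2+z^2}{z}=-\arctan\frac zp,$$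
$$S_{0,pp}=\frac{p^2}{t}\cdot\frac{t/z}{p^2}=\frac1z,\qquad \tan S_{0,p}=-\frac zp,\qquad S_0-pS_{0,p}=z. \tag{9}$$
Arclength is $z$, the straight line is parametrized from its closest point to the origin, and all three functions are Möbius in $z$. So $\mathrm{Ric}=0$, as it must be. This Möbius property will make the linearization computable.

## 6. The Einstein equation on a bidisc

Equation (8) looks singular where $t=0$ and where $\Theta=0$, the covectors with $x\cdot\xi=0$. A solution must be analytic through both loci to define a smooth metric. The next lemma shows that multiplication by $\Theta$ removes all singularities. Write $'=\partial_t$ at fixed $\eta$.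

**Lemma 2.** For real $(t,\eta)\in U$ with $t,\eta,\Theta>0$ one has $\Theta\Lambda=\Phi(\vartheta)$, where with $\sigma=\log\mathcal C$, $\beta=\log\mathcal B$, $\alpha=\log\mathcal A$,
$$\Phi(\vartheta)=\Theta Q-\Theta''+\tfrac12\Theta'L+\tfrac{n-2}2\mathcal M,$$
$$Q=\sigma''-\tfrac12\sigma'^2+(n-2)(\beta''-\tfrac12\beta'^2)-(n-1)(\alpha''-\tfrac12\alpha'^2),\qquad L=3\sigma'+(n-2)\beta'-(n-1)\alpha',$$
$$\mathcal M=-\vartheta'+\eta\vartheta_\eta^2+\frac2{\mathcal B}\bigl(\eta\vartheta_\eta^2-(1+\vartheta)\vartheta_\eta-\Theta\vartheta_\eta'\bigr).$$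
Hence (8) is equivalent to
$$\Phi(\vartheta)=\tfrac{n-1}2K(t)\,\mathcal A^2. \tag{10}$$

*Proof.* Put $\lambda=\log\Theta$. By (5) and (6), the logarithms of the absolute $t$-derivatives of $S_{pp}$, $S_p$, $S-pS_p$ are, up to terms independent of $t$,
$$\sigma-\tfrac32\lambda,\qquad \beta-\tfrac12\lambda-\log t,\qquad \alpha-\tfrac12\lambda .$$
Also, by (1), $\{\tan S_p;t\}$ contains the extra term $2S_{pt}^2=\eta\mathcal B^2/(2t^2\Theta)$. Insert these in $\ell''-\frac12\ell'^2$:

- the coefficient of $\lambda''$ is $-\frac32-\frac{n-2}2+\frac{n-1}2=-1$;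
- the coefficient of $\lambda'^2$ is $-\frac12\bigl(\frac94+\frac{n-2}4-\frac{n-1}4\bigr)=-1$;
- the cross terms with $\lambda'$ and $\sigma',\beta',\alpha'$ add up to $\frac12\lambda'L$;
- the terms from $-\log t$ are $(n-2)\bigl[\frac1{t^2}-\frac1{2t^2}+\frac{\beta'}t-\frac{\lambda'}{2t}\bigr]$.

So
$$\Lambda=Q-\lambda''-\lambda'^2+\tfrac12\lambda'L+(n-2)\Bigl[\frac1{2t^2}+\frac{\beta'}t-\frac{\lambda'}{2t}+\frac{\eta\mathcal B^2}{2t^2\Theta}\Bigr].$$
Multiply by $\Theta$, using $\Theta\lambda'=\Theta'$ and $\Theta(\lambda''+\lambda'^2)=\Theta''$. It remains to see that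
$$\Theta+2t\Theta\beta'-t\Theta'+\eta\mathcal B^2=t^2\mathcal M .$$
First, $\Theta-t\Theta'=-\eta-t^2\vartheta'$ and $\eta\mathcal B^2=\eta-2\eta t\vartheta_\eta+\eta t^2\vartheta_\eta^2$. Next, $\beta'=-(\vartheta_\eta+t\vartheta'_\eta)/\mathcal B$ and $\Theta=t(1+\vartheta)-\eta$ give
$$2t\Theta\beta'=-\frac{2t^2(1+\vartheta)\vartheta_\eta}{\mathcal B}+\frac{2t\eta\vartheta_\eta}{\mathcal B}-\frac{2t^2\Theta\vartheta'_\eta}{\mathcal B}.$$
The terms $\pm\eta$ cancel, and $-2\eta t\vartheta_\eta+2t\eta\vartheta_\eta/\mathcal B=2t\eta\vartheta_\eta(1-\mathcal B)/\mathcal B=2t^2\eta\vartheta_\eta^2/\mathcal B$. Everything left carries a factor $t^2$, and the sum is $t^2\mathcal M$.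

The right side of (8) times $\Theta$ is $2(n-1)K\cdot\frac14\mathcal A^2$ by (5). $\square$

**$\Phi$ is an analytic map.** Since $\sigma'=\mathcal C'/\mathcal C$ and $\sigma''-\frac12\sigma'^2=\mathcal C''/\mathcal C-\frac32(\mathcal C'/\mathcal C)^2$, and similarly for $\beta,\alpha$, $\Phi(\vartheta)$ is a polynomial in $t,\eta$, in $\partial_t^i\partial_\eta^j\vartheta$ with $i,j\le2$, and in $1/\mathcal B,1/\mathcal A,1/\mathcal C$. The maps $\vartheta\mapsto\partial_t^i\partial_\eta^j\vartheta$ are bounded $X\to Y$. The maps $\vartheta\mapsto\mathcal A,\mathcal B,\mathcal C\in Y$ are polynomial with value $1$ at $\vartheta=0$, and inversion is analytic near $1$ in the Banach algebra $Y$. So $\Phi$ is analytic from a neighbourhood of $0\in X$ to $Y$, now with no exception on $U$, and $\Phi(0)=0$ because at $\vartheta=0$ we have $Q=L=\mathcal M=0$ and $\Theta''=0$.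

**What has to be solved.** If small $\vartheta\in X$ solves (10) on $U$, then $\mathrm{Ric}=(n-1)K(|x|^2)$ at all generic points (there $\Theta=4t^2q^2>0$, and unit covectors over $B$ have $t<\frac14$, $\eta\le0.3025$), hence on all of $TB\setminus0$ by continuity.

## 7. Linearization at the flat metric

Let $\mathcal L=\Phi'(0)$. On $0<\eta<t<1$ let $z=\sqrt{t-\eta}$ and let $\partial_z$ be taken at fixed $\eta$, so $z\partial_z=2(t-\eta)\partial_t$. Put $a=\frac{n-1}2\ge1$ and
$$\mathcal TP=4\eta(t-\eta)P_\eta+\bigl[4a(t-\eta)-6\eta\bigr]P .$$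

**Lemma 3.** Let $G$ be holomorphic on $U$ with $\vartheta=2G+4(t-\eta)G_t\in X$. Then on $0<\eta<t<1$
$$\mathcal L\vartheta=-\tfrac14\,\partial_z^3\bigl(z\,\mathcal TG_\eta\bigr).$$

*Proof.* *A variation of $S$.* Let $\psi=zG$. Then $\psi_z=G+zG_z=G+2(t-\eta)G_t=\vartheta/2$, so $\psi_t=\psi_z/(2z)=\vartheta/(4z)$. For $\Theta_\delta=t-\eta+\delta t\vartheta$ and $q_\delta=\Theta_\delta^{1/2}/(2t)$ we have $\partial_\delta q_\delta|_{0}=\vartheta/(4z)=\psi_t$. Hence, near any given point and with $t_1$ a nearby value of $t$,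
$$S_\delta(t,p)=S_0(t_1,p)+\delta\psi(t_1,p)+\int_{t_1}^tq_\delta\,ds$$
is a primitive of $q_\delta$, smooth in $(\delta,t,p)$, with $\partial_\delta S_\delta|_{0}=\psi$ and with $S_0$ as in (9). It may be used in $\Lambda$. This is why $\vartheta$ is written through $G$.

*Varying the Schwarzians.* The weights $1,\ n-2,\ -(n-1)$ sum to $0$, so the chain rule gives
$$\Lambda=z_t^2\bigl(\{S_{pp};z\}+(n-2)\{\tan S_p;z\}-(n-1)\{S-pS_p;z\}\bigr).$$
If $A_0$ is Möbius in $z$, then $A_0^{-1}\circ(A_0+\delta a_1+O(\delta^2))=z+\delta a_1/A_{0,z}+O(\delta^2)$, so by Möbius invariance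
$$\{A_0+\delta a_1+O(\delta^2);z\}=\delta\,(a_1/A_{0,z})_{zzz}+O(\delta^2).$$
By (9) the three functions $A_0$ are $1/z$, $-z/p$, $z$, with $A_{0,z}=-1/z^2$, $-1/p$, $1$. The first variations $a_1$ are $\psi_{pp}$, $(1+z^2/p^2)\psi_p=\frac t{p^2}\psi_p$ and $\psi-p\psi_p$. Thus, with a dot for $\partial_\delta|_0$,
$$\dot\Lambda=-z_t^2\,\partial_z^3(\Delta\psi),\qquad \Delta\psi=z^2\psi_{pp}+(n-2)\frac tp\psi_p+(n-1)(\psi-p\psi_p),$$
$p$-derivatives at fixed $t$. Since $\Lambda=0$ at $\delta=0$, $\mathcal L\vartheta=\Theta_0\dot\Lambda=z^2\cdot\frac1{4z^2}\cdot(-\partial_z^3\Delta\psi)=-\frac14\partial_z^3\Delta\psi$.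

*Computing $\Delta(zG)$.* From $z_p=-p/z$ and $z_{pp}=-\frac1z-\frac{p^2}{z^3}=-\frac t{z^3}$,
$$\Delta z=-\frac tz-(n-2)\frac tz+(n-1)\frac{z^2+p^2}z=0 .$$
So only terms with derivatives of $G$ survive:
$$\Delta(zG)=z^3G_{pp}-2pzG_p+zG_p\Bigl[(n-2)\frac{z^2+p^2}p-(n-1)p\Bigr]=z^3\Bigl(G_{pp}+\frac{n-2}pG_p\Bigr)-3pzG_p .$$
With $G_p=2pG_\eta$ and $G_{pp}=2G_\eta+4\eta G_{\eta\eta}$ this is $z\bigl[(t-\eta)(4\eta G_{\eta\eta}+2(n-1)G_\eta)-6\eta G_\eta\bigr]=z\,\mathcal TG_\eta$. $\square$

**Check on the round sphere.** Let $G=-\frac\eta6$. Then $\vartheta=-\frac\eta3$ and $\mathcal TG_\eta=-\frac16(4az^2-6\eta)$, so $z\mathcal TG_\eta=-\frac{2a}3z^3+\eta z$ and $\mathcal L\vartheta=-\frac14(-4a)=a=\frac{n-1}2$. This is the linearized (10) with $K=1$. Indeed the metric $dr^2+\sin^2r\,d\Omega^2$, scaled to curvature $\kappa_0$, has $\vartheta=-\frac{\kappa_0\eta}3+O(\kappa_0^2)$ (Section 11).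

## 8. The right-hand side $t$: a singularity at $\eta=t$ and its cure

For $K=\varepsilon t$ the first-order problem is $\mathcal L\vartheta=\frac{n-1}2t=at$. Write $u=t-\eta=z^2$. By Lemma 3 we must find $P=G_\eta$ with $\partial_z^3(z\,\mathcal TP)=-4at$.

**First attempt.** Integrate three times in $z$. Since $t=z^2+\eta$, a particular solution is
$$z\,\mathcal TP=-4a\Bigl(\frac{z^5}{60}+\frac{\eta z^3}6\Bigr),\qquad\text{that is}\qquad \mathcal TP=W:=-\frac a{15}\,u\,(u+10\eta).$$
Then solve the first-order equation in $\eta$. It has an integrating factor: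
$$\bigl(\eta^a(t-\eta)^{3/2}P\bigr)_\eta=\tfrac14\eta^{a-1}(t-\eta)^{1/2}\,\mathcal TP. \tag{11}$$
The homogeneous solution $\eta^{-a}(t-\eta)^{-3/2}$ is unbounded at $\eta=0$, so the only solution that can be regular there is
$$P(t,\eta)=\tfrac14\eta^{-a}(t-\eta)^{-3/2}\int_0^\eta s^{a-1}(t-s)^{1/2}\,W(t,s)\,ds .$$
But $W<0$ on $0<s<t$, so as $\eta\to t$ the integral has a nonzero limit and $P$ blows up like $(t-\eta)^{-3/2}$. The locus $\eta=t$ consists, for the flat metric, of the unit covectors with $x\cdot\xi=0$, where a geodesic is closest to the origin. It is interior to the domain, so the attempt does not give a metric that is smooth on $TB\setminus0$.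

**The free function.** We have not used the kernel of $\partial_z^3$. Since $\mathcal TP$ must be holomorphic in $u=z^2$, the kernel offers exactly $z\,\mathcal TP=z\,k(\eta)$ with $k$ arbitrary: one function of one variable. The obstruction is also one function of one variable, the moment
$$\int_0^t\eta^{a-1}(t-\eta)^{1/2}\,\mathcal TP\,d\eta=0\qquad(0<t<1), \tag{12}$$
which by (11) holds for every $P$ that is regular on $0\le\eta\le t$. So we choose $k$ to make (12) true.

**The cure for $t$.** Try $\mathcal TP=-\frac a{15}u(u+10\eta)+c\eta^2$. The moments of $u^2,u\eta,\eta^2$ are $t^{a+5/2}$ times $\mathrm B(a,\frac72),\mathrm B(a+1,\frac52),\mathrm B(a+2,\frac32)$, where $\mathrm B$ is the Beta function, and these are proportional to $\frac{15}4,\ \frac32a,\ a(a+1)$. So (12) demands $-\frac a{15}\bigl(\frac{15}4+15a\bigr)+c\,a(a+1)=0$, that is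
$$c=\frac{1+4a}{4(a+1)} .$$
Now there is a polynomial solution. For $G=g_1t\eta+g_2\eta^2$ we have $P=g_1u+(g_1+2g_2)\eta$ and
$$\mathcal TP=4ag_1u^2+\bigl[8(1+a)g_2+(4a-6)g_1\bigr]u\eta-6(g_1+2g_2)\eta^2 .$$
Taking $g_1=-\frac1{60}$ and $g_2=-\frac{6a+1}{80(1+a)}$, the three coefficients are $-\frac a{15}$, then $-\frac{6a+1}{10}-\frac{4a-6}{60}=-\frac{2a}3$, then $\frac1{10}+\frac{3(6a+1)}{20(1+a)}=\frac{1+4a}{4(1+a)}$, as required. The resulting $\vartheta=2G+4(t-\eta)G_t=6g_1t\eta+(2g_2-4g_1)\eta^2$ is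
$$\vartheta_1=-\frac{t\eta}{10}-\frac{n-2}{12(n+1)}\,\eta^2,\qquad \mathcal L\vartheta_1=\frac{n-1}2\,t, \tag{13}$$
because $2g_2-4g_1=\frac{-3(6a+1)+8(1+a)}{120(1+a)}=\frac{1-2a}{24(1+a)}=-\frac{n-2}{12(n+1)}$. The term $\eta^2$, with coefficient proportional to $n-2$, is the one that is not of the form $f(t)\eta$ of the Riemannian example in Section 4.

The nonlinear problem needs this procedure for every right-hand side $h\in Y$, with bounds in the norms of $X$ and $Y$.

## 9. A bounded right inverse of $\mathcal L$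

**Proposition 4.** There is a bounded linear map $\mathcal R:Y\to X_0\subset X$ with $\mathcal L\mathcal R=\mathrm{Id}$.

In the proof $C$ denotes constants depending only on $n$, $u=t-\eta$, and $h\in Y$ is given. We construct in turn $H$ (undoing $\partial_z^3$), $k$ (the correction), $P$ (undoing $\mathcal T$), and then $G$ and $\vartheta$. Norms without index are sup norms on the natural domain.

**Step 1 (undo $\partial_z^3$).** We look for $H$ with $\partial_z^3(z^3H)=-4h$. Put $D_0=2u\partial_t$, which is $z\partial_z$. For $c>0$ and $f$ holomorphic on $U$ let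
$$(M_cf)(t,\eta)=\int_0^1\lambda^{c-1}f\bigl(\eta+\lambda^2(t-\eta),\eta\bigr)\,d\lambda .$$
This is defined and holomorphic on $U$, because $\{|t|<2\}$ is convex and contains $\eta$. For example $M_c(u^i\eta^j)=u^i\eta^j/(2i+c)$. On $f(\eta+\lambda^2u,\eta)$ the operator $D_0$ acts as $\lambda\partial_\lambda$, so
$$(D_0+c)M_cf=\int_0^1\partial_\lambda\bigl(\lambda^cf(\eta+\lambda^2u,\eta)\bigr)d\lambda=f .$$
Also $\|M_cf\|\le\|f\|/c$ for $f\in Y$, and $D_0,M_c,M_{c'}$ commute (Fubini and differentiation under the integral). Let $H=-4M_1M_2M_3h$. From $\partial_z(z^mf)=z^{m-1}(D_0+m)f$,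
$$\partial_z^3(z^3H)=(D_0+1)(D_0+2)(D_0+3)H=-4h .$$
Since $D_0M_c=1-cM_c$, we have $\|D_0^iH\|\le C\|h\|$ for $0\le i\le3$. Now $u\partial_t,u^2\partial_t^2,u^3\partial_t^3$ are polynomials in $D_0$. They control $t$-derivatives only where $u$ is not small, so we work on
$$V=\{\tfrac32<|t|<2,\ |\eta|<1\},$$
where $|u|\ge\frac12$. Hence $|\partial_t^iH|\le C\|h\|$ on $V$ for $0\le i\le 3$. (This is the reason for the different radii $2$ and $1$ in $U$. The maximum principle will carry bounds from $V$ to $U$.)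

**Step 2 (choose $k$).** We need $k(\eta)$ such that $W_0=uH+k$ satisfies the moment condition
$$\int_0^t\eta^{a-1}(t-\eta)^{1/2}W_0(t,\eta)\,d\eta=0\qquad(0<t<1). \tag{14}$$
Consider a monomial $H=u^i\eta^j$ and put $m=a+i+j$. The $uH$-part of (14) is $t^{m+3/2}\,\mathrm B(a+j,i+\frac52)$, and $\eta^{i+j+1}$ contributes $t^{m+3/2}\,\mathrm B(m+1,\frac32)$. So we need
$$k=-\frac{\mathrm B(a+j,i+\frac52)}{\mathrm B(m+1,\frac32)}\,\eta^{i+j+1}=-\frac{\Gamma(a+j)\,\Gamma(i+\frac52)}{\Gamma(m+1)\,\Gamma(\frac32)}\,\eta^{i+j+1}.$$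
To get a bounded operator we want a convergent integral. Write $\Gamma(i+\frac52)=(i+\frac12)(i+\frac32)\Gamma(i+\frac12)$. The polynomial factor is the action of $\frac14(D_0+1)(D_0+3)$, which we can afford since $H$ is three $D_0$-derivatives better than $h$. The rest is
$$\frac{\Gamma(a+j)\Gamma(i+\frac12)}{\Gamma(m+1)\Gamma(\frac32)}=\mathrm B(a+j,i+\tfrac12)\cdot\frac{\Gamma(m+\frac12)}{\Gamma(m+1)\Gamma(\frac32)}=\frac2\pi\,\mathrm B(a+j,i+\tfrac12)\,\mathrm B(\tfrac12,m+\tfrac12).$$
So let $H_2=\frac14(D_0+1)(D_0+3)H=-M_2h$ and define, for $|\zeta|<1$,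
$$k(\zeta)=-\frac2\pi\,\zeta\int_0^1(1-\mu)^{-1/2}\mu^{a-1/2}\int_0^1\nu^{a-1}(1-\nu)^{-1/2}H_2(\zeta\mu,\zeta\mu\nu)\,d\nu\,d\mu .$$
Then $k$ is holomorphic on $|\zeta|<1$, $k(0)=0$, and $|k|\le C\|h\|$, because the weights are integrable and $\|H_2\|\le\frac12\|h\|$.

For $H=u^i\eta^j$ we have $H_2=(i+\frac12)(i+\frac32)u^i\eta^j$, and at the point $(\zeta\mu,\zeta\mu\nu)$ we have $u=\zeta\mu(1-\nu)$. So the double integral gives
$$k(\zeta)=-\tfrac2\pi(i+\tfrac12)(i+\tfrac32)\,\mathrm B(\tfrac12,m+\tfrac12)\,\mathrm B(a+j,i+\tfrac12)\,\zeta^{i+j+1},$$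
which is the required value. Thus (14) holds for monomials.

For general $h$, the polydisc $\{|u|<1,|\eta|<1\}$ lies in $U$, so $H$ and $H_2$ have power series in $u^i\eta^j$, absolutely and uniformly convergent on $|u|,|\eta|\le\rho$ for every $\rho<1$, with $D_0(u^i\eta^j)=2i\,u^i\eta^j$ termwise. In (14), and in $k(\eta)$ for $0\le\eta\le t<1$, only points with $|u|,|\eta|\le t$ occur, and the weights are integrable. So sums and integrals may be interchanged, and (14) holds.

Set $W_0=uH+k(\eta)\in Y$. Then $\|W_0\|\le C\|h\|$ and $W_0(0,0)=0$.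

**Step 3 (an integral formula for solutions of $\mathcal TP=W$).** This formula serves both convergence and bounds. Let $0<|t|<2$, $|\eta|<|t|$, $w=\eta/t$, principal branches, and let $P$ be holomorphic near the segment $\{(t,s\eta):0\le s\le1\}$ with $\mathcal TP=W$ there. Then
$$\frac{d}{ds}\Bigl[s^a(1-sw)^{3/2}P(t,s\eta)\Bigr]=s^{a-1}(1-sw)^{1/2}\Bigl[a(1-sw)P-\tfrac32swP+s\eta(1-sw)P_\eta\Bigr]=\frac{s^{a-1}(1-sw)^{1/2}}{4t}\,W(t,s\eta),$$
with $P,P_\eta$ taken at $(t,s\eta)$. Integrating over $[0,1]$,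
$$P=\mathcal IW,\qquad \mathcal IW(t,\eta)=\frac{(1-w)^{-3/2}}{4t}\int_0^1s^{a-1}(1-sw)^{1/2}\,W(t,s\eta)\,ds. \tag{15}$$
So a solution that is holomorphic across $\eta=0$ is unique and bounded by $W$, as long as $w$ stays away from $1$.

**Step 4 (solve $\mathcal TP=W_0$ on $U$).** We solve degree by degree and then sum. Expand $W_0=\sum_{d\ge1}\omega_d$ in homogeneous polynomials in $(t,\eta)$, $\omega_d=t^d\hat\omega_d(\eta/t)$ with $\deg\hat\omega_d\le d$. There is no term $d=0$ since $W_0(0,0)=0$, and the series converges uniformly on compact subsets of $U$. Let $\ell(\pi)=\int_0^1s^{a-1}(1-s)^{1/2}\pi(s)\,ds$. Then (14) reads $\sum_dt^{a+d+1/2}\ell(\hat\omega_d)=0$ for $0<t<1$, so $\ell(\hat\omega_d)=0$ for all $d$.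

For a polynomial $\pi$ put $\mathcal T_1\pi=4s(1-s)\pi'+[4a(1-s)-6s]\pi$, so that $\mathcal T\bigl(t^{d-1}\pi(\eta/t)\bigr)=t^d(\mathcal T_1\pi)(\eta/t)$. Then
$$s^{a-1}(1-s)^{1/2}\,\mathcal T_1\pi=4\bigl(s^a(1-s)^{3/2}\pi\bigr)',\qquad \mathcal T_1s^j=(4j+2n-2)s^j-(4j+2n+4)s^{j+1}.$$
By the first identity $\ell(\mathcal T_1\pi)=0$. By the second $\mathcal T_1$ raises degree by exactly $1$, hence is injective. So $\mathcal T_1$ maps polynomials of degree $\le d-1$ injectively into $\{\pi:\deg\pi\le d,\ \ell(\pi)=0\}$. Both spaces have dimension $d$ (note $\ell\neq0$), so the map is onto. Let $\pi_d$ be the polynomial of degree $\le d-1$ with $\mathcal T_1\pi_d=\hat\omega_d$. Then $P_d=t^{d-1}\pi_d(\eta/t)$ is a homogeneous polynomial in $(t,\eta)$ with $\mathcal TP_d=\omega_d$.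

*Convergence.* Let $1<r<2$ and $0<\rho<1$. On $\{|t|=r,|\eta|\le\rho\}$ we have $|w|\le\rho/r<1$, so (15) gives $P_d=\mathcal I\omega_d$ there, and $\mathcal I$ is bounded in the sup norm of this set. Since $\sum\omega_d$ converges uniformly on it, so does $\sum P_d$. The $P_d$ are polynomials, so by the maximum principle in $t$ the partial sums are uniformly Cauchy on $\{|t|\le r,|\eta|\le\rho\}$. Letting $r\to2$, $\rho\to1$, we see that $P=\sum P_d$ is holomorphic on $U$, and differentiating termwise, $\mathcal TP=W_0$ on $U$. Reality is preserved, and $P$ depends linearly on $h$.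

**Step 5 (bounds for $P$).** We show $|\partial_t^iP|,|\partial_t^iP_\eta|\le C\|h\|$ on $U$ for $0\le i\le3$. On $V$ we have $|w|\le\frac23$ and $|t-\eta|\ge\frac12$, and $(t,s\eta)\in V$ for $0\le s\le1$ if $(t,\eta)\in V$. Suppose $p$ is holomorphic on $V$ and $\mathcal Tp=W$ is bounded on $V$. By (15), $|p|\le C\|W\|_V$. The equation $4\eta(t-\eta)p_\eta=W-[4a(t-\eta)-6\eta]p$ then gives $|\eta p_\eta|\le C\|W\|_V$ on $V$. On the circle $|\eta|=\rho$ this says $|p_\eta|\le C\|W\|_V/\rho$. By the maximum principle in $\eta$ and $\rho\to1$,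
$$|p|,\ |p_\eta|\le C\|\mathcal Tp\|_V\quad\text{on }V. \tag{16}$$
The coefficients of $\mathcal T$ are affine in $t$, so differentiating $\mathcal TP=W_0$ gives
$$\mathcal T(\partial_t^iP)=\partial_t^iW_0-i\bigl(4\eta\,\partial_t^{i-1}P_\eta+4a\,\partial_t^{i-1}P\bigr).$$
For $1\le i\le3$, $\partial_t^iW_0=u\,\partial_t^iH+i\,\partial_t^{i-1}H$ is bounded by $C\|h\|$ on $V$ by Step 1 ($k$ does not depend on $t$), and for $i=0$ we have $\|W_0\|\le C\|h\|$. By induction on $i$, (16) applied to $p=\partial_t^iP$ gives the bounds on $V$. For fixed $\eta$ these functions are holomorphic in $|t|<2$ and bounded on $\frac32<|t|<2$. By the maximum principle in $t$ the bounds hold on all of $U$.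

**Step 6 (back to $\vartheta$).** Let $G=\eta\int_0^1P(t,s\eta)\,ds$, so $G_\eta=P$ and $G(t,0)=0$, and set
$$\mathcal Rh=\vartheta=2G+4(t-\eta)G_t .$$
The norm $\|\vartheta\|_X$ involves only $\partial_t^i\partial_\eta^jG$ with $i\le3$, $j\le2$, and $G_\eta=P$, $G_{\eta\eta}=P_\eta$. By Step 5, $\vartheta\in X$ with $\|\vartheta\|_X\le C\|h\|$, and $\vartheta(t,0)=0$. All constructions are linear and preserve reality. By Lemma 3, on $0<\eta<t<1$,
$$\mathcal L\vartheta=-\tfrac14\partial_z^3(zW_0)=-\tfrac14\partial_z^3\bigl(z^3H+zk(\eta)\bigr)=h .$$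
Both sides are holomorphic on $U$, so $\mathcal L\vartheta=h$ on $U$. $\square$

## 10. Solving the nonlinear equation: proof of Theorem 1

Near $(0,0)$ in $Y\times\mathcal K$ define
$$\Psi(f,K)=\Phi(\mathcal Rf)-\tfrac{n-1}2K\,\mathcal A(\mathcal Rf)^2\in Y .$$
$\Psi$ is analytic, because $\Phi$ is analytic near $0\in X$, $\mathcal R$ is bounded, and $\vartheta\mapsto\mathcal A(\vartheta)=1+\vartheta-\eta\vartheta_\eta$ is affine and continuous into $Y$. Moreover $\Psi(0,0)=\Phi(0)=0$ and $D_f\Psi(0,0)=\mathcal L\mathcal R=\mathrm{Id}$. By the implicit function theorem in Banach spaces there is $\varepsilon_0>0$ such that for every $K\in\mathcal K$ with $\|K\|<\varepsilon_0$ there is a small $f\in Y$ with $\Psi(f,K)=0$. Then $\vartheta=\mathcal Rf\in X_0$ is small in $X$ and satisfies (10) on $U$. By Sections 4 and 6, $F_\vartheta$ is a smooth strongly convex Finsler metric on $B$ with $\mathrm{Ric}=(n-1)K(|x|^2)$ on $TB\setminus0$.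

For $K(t)=\varepsilon t$ with $0<\varepsilon<\varepsilon_0/2$ we have $\|K\|=2\varepsilon<\varepsilon_0$, and $K(|x|^2)=\varepsilon|x|^2$ is not constant on the connected set $B$. So the assertion that every connected Einstein–Finsler space of dimension $n\ge3$ is Ricci-constant is false for every $n\ge3$. $\blacksquare$

## 11. Uniqueness, analytic germs, and the Riemannian members

The next result is a strengthening. It is not needed for the counterexample.

**Theorem 2.** Let $n\ge3$.

(a) For every real-analytic function $\kappa$ near $0\in\mathbb R$ there is a Finsler metric near $0\in\mathbb R^n$ with $\mathrm{Ric}=(n-1)\kappa(|x|^2)$.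

(b) Among the metrics $F_\vartheta$ of Section 4 with $\vartheta\in X_0$ small, $K\in\mathcal K$ small determines $F$ uniquely, and every small $K$ occurs.

(c) The metric in (b) is Riemannian if and only if $K$ is constant.

**Proof of (a): rescaling.** For $\lambda>0$ small, $K_\lambda(t)=\lambda^2\kappa(\lambda^2t)$ lies in $\mathcal K$ with small norm. Let $F_\lambda$ be the metric of Theorem 1 for $K_\lambda$, and put $F(x,y)=F_\lambda(x/\lambda,y)$ on $|x|<\lambda/2$. This is the pull-back of $\lambda F_\lambda$ under $x\mapsto x/\lambda$. Multiplying a Finsler metric by $\lambda$ divides $\mathrm{Ric}$ by $\lambda^2$, so $F$ has $\mathrm{Ric}(x,y)=\lambda^{-2}(n-1)K_\lambda(|x|^2/\lambda^2)=(n-1)\kappa(|x|^2)$.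

**Proof of (b).** *Step 1 (the Einstein condition gives (10) on all of $U$).* Suppose $F_\vartheta$ satisfies $\mathrm{Ric}=(n-1)K(|x|^2)$ on $B$. For real $(t,\eta)$ with $0<t<\frac14$ and $0<\eta<\frac t2$ we have $\Theta>0$. Then $q=\Theta^{1/2}/(2t)$ and $p=\sqrt\eta$ define a covector with $|\xi|^2=(\Theta+\eta)/t=1+\vartheta$, a generic unit covector by Section 4. So (10) holds on this nonempty real open set, and by the identity theorem on $U$. The converse was shown in Section 6.

*Step 2 ($\mathcal L:X_0\to Y$ is injective).* Let $\vartheta\in X_0$, $\mathcal L\vartheta=0$. Put $G=\frac12M_1\vartheta$, so $\vartheta=2(D_0+1)G=2G+4(t-\eta)G_t$, and let $W=\mathcal TG_\eta$. Lemma 3 gives $\partial_z^3(zW)=0$ on $0<\eta<t<1$. Expanding $W=\sum_jW_j(\eta)u^j$ near $u=0$ with $u=z^2$ gives $(2j+1)(2j)(2j-1)W_j=0$, so $W_j=0$ for $j\ge1$ and $W=k(\eta)$. With $P=G_\eta$, integrate (11) over $0<\eta<t<1$. The boundary terms vanish since $P$ is continuous on $0\le\eta\le t$, so with $k=\sum k_m\eta^m$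
$$\sum_mk_m\,\mathrm B(a+m,\tfrac32)\,t^{a+m+1/2}=0\qquad(0<t<1),$$
hence $k=0$. Then by (11) $\eta^a(t-\eta)^{3/2}P$ is constant in $\eta$ and vanishes at $\eta=0$, so $P=0$ and $G=G_0(t)$. Finally $0=\vartheta(t,0)=2G_0+4tG_0'$, and since $2+4j\ne0$ for $j\ge0$, every Taylor coefficient of $G_0$ vanishes. So $\vartheta=0$.

*Step 3 (conclusion).* By Proposition 4 and Step 2, $\mathcal L:X_0\to Y$ is an isomorphism. The implicit function theorem applied to $\Phi(\vartheta)-\frac{n-1}2K\mathcal A(\vartheta)^2$ on $X_0\times\mathcal K$ gives, for every small $K$, exactly one small $\vartheta\in X_0$ solving (10). With Step 1 this is (b).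

**Proof of (c).** If $F$ is Riemannian, $K(|x|^2)$ is constant on $B$ by the classical Schur lemma, so the holomorphic function $K$ is constant. Conversely let $K\equiv\kappa_0$ be small. Let $g(v)=\bigl(\frac{\sin\sqrt v}{\sqrt v}\bigr)^2$, understood as a power series in $v$, with $g(0)=1$. The space form of curvature $\kappa_0$ is $dr^2+s(r)^2d\Omega^2$ with $s(r)^2=r^2g(\kappa_0r^2)$. With $t=r^2$, its squared co-norm is $N_g=\xi_r^2+\eta/s^2$, and $|\xi|^2=\xi_r^2+\eta/t$. So
$$|\xi|^2=N_g+\eta\Bigl(\frac1t-\frac1{s^2}\Bigr)=N_g\bigl(1+\vartheta(t,\eta/N_g)\bigr),\qquad \vartheta(t,\eta)=-\frac\eta t\Bigl(\frac1{g(\kappa_0t)}-1\Bigr).$$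
Since $(1/g(v)-1)/v$ is holomorphic near $0$, $\vartheta\in X_0$ with $\|\vartheta\|_X=O(\kappa_0)$. For $\kappa_0$ small, $N_g$ lies in $(\frac12,2)$ on the annulus of Section 4, so it is the root of (3) and $F_\vartheta$ is the space form. It satisfies $\mathrm{Ric}=(n-1)\kappa_0$, so by Step 1 of (b) $\vartheta$ solves (10) with $K=\kappa_0$, and by uniqueness it is the metric obtained in (b). So $F$ is Riemannian. $\blacksquare$

**Remark (the counterexample to first order).** In Step 3 of (b), $\vartheta$ depends analytically on $K$, so for $K=\varepsilon t$ it has the form $\varepsilon\vartheta_1+O(\varepsilon^2)$ with $\mathcal L\vartheta_1=\frac{n-1}2t$ and $\vartheta_1\in X_0$. By (13) and the injectivity of $\mathcal L$ on $X_0$,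
$$\vartheta=\varepsilon\Bigl(-\frac{t\eta}{10}-\frac{n-2}{12(n+1)}\,\eta^2\Bigr)+O(\varepsilon^2).$$
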